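# A bijective, state-conserving cellular automaton with no direction of equicontinuity

## 1. Automata some power of which is a shift

Let $\mathcal A$ be a finite alphabet and $\mathcal X=\mathcal A^{\mathbb Z}$, with the metric $d(x,y)=2^{-\min\{|i|:x_i\ne y_i\}}$ (and $d(x,x)=0$). Thus $d(x,y)<2^{-m}$ means that $x$ and $y$ agree on $[-m,m]$. All intervals are intervals of integers. The shift is $\sigma(x)_i=x_{i+1}$.

**Definition (cellular automaton).** A cellular automaton (CA) is a map $F:\mathcal X\to\mathcal X$ of the form $F(x)_k=f(x_{k+\ell},\dots,x_{k+r})$ with a finite neighborhood $\{\ell,\dots,r\}\subset\mathbb Z$ and a local rule $f$. It is surjective if it is onto. A CA commutes with $\sigma$, and compositions of CAs are CAs.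

**Definition (state-conserving).** $F$ is state-conserving if for every $n\ge1$, every $n$-periodic $x$ and every $i\in\mathcal A$,
$$\#\{0\le k<n:F(x)_k=i\}=\#\{0\le k<n:x_k=i\}.$$

For instance, take $\mathcal A=\{0,a,b\}$ and let $S$ replace, simultaneously everywhere, $0ab0$ by $0ba0$ and $0ba0$ by $0ab0$. Two occurrences of these patterns overlap at most in a letter $0$, which is not changed, so $S$ is well defined. The places where a swap happens are the same for $x$ and $S(x)$, so $S^2=\mathrm{id}$. Each swap only permutes two letters, so $S$ is state-conserving.

**Definition (equicontinuity point).** A point $x$ is an equicontinuity point of $F$ if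
$$\forall\varepsilon>0\ \exists\delta>0\ \forall y:\quad d(x,y)<\delta\implies \forall n\in\mathbb N,\ d(F^n(x),F^n(y))<\varepsilon .$$
It is an equicontinuity point of $F$ in the direction $(p,q)\in\mathbb Z\times(\mathbb N\setminus\{0\})$ if it is one of $\sigma^pF^q$.

The identity has only equicontinuity points. A power $\sigma^k$ with $k\ne0$ has none. Indeed, given $x$ and $n$, choose $t\ge 1$ with $|kt|>n$, and let $y$ differ from $x$ exactly in the cell $kt$. Then $y$ agrees with $x$ on $[-n,n]$, but $\sigma^{kt}(y)$ and $\sigma^{kt}(x)$ differ in cell $0$. These two observations settle an easy special case of the question we are after.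

**Proposition 1.** Let $F$ be a CA with $F^k=\sigma^j$ for some $k\ge1$, $j\in\mathbb Z$. Then every point is an equicontinuity point of $F$ in the direction $(-j,k)$. Conversely, if $F$ has an equicontinuity point in a direction $(p,q)$, then $p/q=-j/k$.

*Proof.* $\sigma^{-j}F^k=\mathrm{id}$, which gives the first claim. For the second, an equicontinuity point of $G=\sigma^pF^q$ is one of $G^k$, because the times used by $G^k$ are among those used by $G$. But $G^k=\sigma^{pk}F^{qk}=\sigma^{pk+qj}$, and a nonzero power of $\sigma$ has no equicontinuity point. So $pk+qj=0$. $\square$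

For $S$ the direction is $(0,1)$. For $\sigma S$ we have $(\sigma S)^2=\sigma^2$, and the direction is $(-1,1)$ up to proportionality. Each of these CAs is surjective and state-conserving, and each has a direction with equicontinuity points, with the slope $p/q$ unique. What changes when no power of $F$ is a shift? There are two questions: is the slope still unique, and does such a direction still exist? The second is the problem of these notes: *does every surjective and state-conserving CA have at least one direction with equicontinuity points?*

A CA without such a direction is easy to find if we forget state conservation. On the alphabet $\{0,1\}^2$ let $E=\sigma\times\sigma^{-1}$. Then $\sigma^pE^q=\sigma^{p+q}\times\sigma^{p-q}$. As $q\ge1$, one of the exponents is nonzero, and varying only the corresponding layer shows that there is no equicontinuity point. But $E$ is not state-conserving: on a ring of size $3$ with both layers equal to $100$, the states are $(1,1),(0,0),(0,0)$. After one step the layers are $001$ and $010$, the states are $(0,0),(0,1),(1,0)$, and the state $(1,1)$ has disappeared. So information has to travel in both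 directions, but it must be carried by letters all of whose numbers are conserved.

It is convenient to allow real slopes.

**Definition (direction $\alpha$).** For $\alpha\in\mathbb R$ put $\kappa_t=\lfloor\alpha t\rfloor$. A point $x$ is an equicontinuity point of $F$ in direction $\alpha$ if
$$\forall m\ \exists n\ \forall y:\quad y_{[-n,n]}=x_{[-n,n]}\implies\forall t\ge0,\ F^t(y)\text{ and }F^t(x)\text{ agree on }\kappa_t+[-m,m].$$

**Lemma 2.** An equicontinuity point of $\sigma^pF^q$ is an equicontinuity point of $F$ in direction $\alpha=p/q$.

*Proof.* Let $F$ have neighborhood contained in $[-r,r]$. Given $m$, put $m'=m+qr+|p|+1$. Equicontinuity of $\sigma^pF^q$ gives $n$ such that $y_{[-n,n]}=x_{[-n,n]}$ implies that $F^{qt}(y)$ and $F^{qt}(x)$ agree on $pt+[-m',m']$ for all $t$. Then, for $0\le j<q$, $F^{qt+j}(y)$ and $F^{qt+j}(x)$ agree on $pt+[-m'+jr,\,m'-jr]$. Now $\kappa_{qt+j}=pt+\lfloor pj/q\rfloor$, so $|\kappa_{qt+j}-pt|\le|p|+1$, and $\kappa_{qt+j}+[-m,m]$ is contained in that interval by the choice of $m'$. $\square$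

Here are the answers: existence fails and uniqueness survives.

**Theorem A.** For every finite $\mathcal A$ with $|\mathcal A|\ge3$ there is a bijective, state-conserving CA $F$ on $\mathcal A^{\mathbb Z}$ having no equicontinuity point in direction $\alpha$, for every $\alpha\in\mathbb R$. In particular no $\sigma^pF^q$ ($p\in\mathbb Z$, $q\ge1$) has an equicontinuity point, so the statement "every surjective and state-conserving CA has at least one direction with equicontinuity points" is false.

**Theorem B.** If $|\mathcal A|\ge2$ and $F$ is surjective and state-conserving, there is at most one $\alpha\in\mathbb R$ such that $F$ has an equicontinuity point in direction $\alpha$.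

The "in particular" follows from Lemma 2. Theorem A does not treat $|\mathcal A|=2$; this case is not needed to refute the statement. The automaton of Theorem A will be a product $F=h\circ g$ with $g^2=\mathrm{id}$ and $h^{12}=\mathrm{id}$, so each factor separately falls under Proposition 1.

## 2. The mean flux of one letter determines the direction

In Proposition 1 the slope was read off from the shift $F^k$. In general its role is played by the mean number of letters $a$ that cross the boundary between cells $-1$ and $0$. We write $[\,\cdot\,]$ for $1$ if the statement inside holds and $0$ otherwise. A function on $\mathcal X$ is *local* if it depends on finitely many cells.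

**Definition (current).** Let $G$ be a CA and $\iota\in\mathcal A$. A local function $J:\mathcal X\to\mathbb R$ is an $\iota$-current of $G$ if for all $x\in\mathcal X$, $N\ge1$,
$$\sum_{0\le i<N}\big([G(x)_i=\iota]-[x_i=\iota]\big)=J(x)-J(\sigma^Nx).\tag{1}$$

Here $J(x)$ counts what enters $[0,N)$ through its left boundary, and $J(\sigma^Nx)$ what leaves through the right one. For $G=\sigma^d$ an $a$-current is
$$K_d(x)=-\#\{0\le i<d:x_i=a\}\ (d\ge0),\qquad K_d(x)=\#\{d\le i<0:x_i=a\}\ (d<0).$$
Indeed, the left side of (1) is the number of $a$'s of $x$ in $[d,N+d)$ minus that in $[0,N)$. For $d\ge0$ this is the number in $[N,N+d)$ minus the number in $[0,d)$. For $d<0$ it is the number in $[d,0)$ minus the number in $[N+d,N)$.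

Two remarks. If $J$ and $J'$ are $\iota$-currents of $G$ and $G'$, then $J+J'\circ G$ is one of $G'G$: write (1) for $G$ at $x$ and for $G'$ at $G(x)$, and add. And if $G$ has an $\iota$-current for every $\iota$, then $G$ is state-conserving: for $n$-periodic $x$ and $N=n$ the right side of (1) vanishes.

Let $\mu$ be the uniform Bernoulli measure on $\mathcal X$. Then $\int K_d\,d\mu=-d/|\mathcal A|$ for every $d$. *A bijective CA $G$ preserves $\mu$*: it permutes the finite set of $n$-periodic configurations, and for a local $\varphi$ and $n$ large, $\int\varphi\,d\mu$ and $\int\varphi\circ G\,d\mu$ are the averages of $\varphi$ and $\varphi\circ G$ over this set. More generally, Hedlund's theorem (1969) says that every surjective CA preserves $\mu$.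

**Proposition 3.** Let $F$ be a state-conserving CA preserving $\mu$, let $0\ne a$ be letters, and let $J$ be an $a$-current of $F$ with $J(0^\infty)=0$. If $F$ has an equicontinuity point in direction $\alpha$, then $\alpha=|\mathcal A|\int J\,d\mu$.

*Proof.* **Step 1: the current in the moving frame.** We add up the current along the line of slope $\alpha$. Put $\delta_k=\kappa_{k+1}-\kappa_k$, which takes finitely many values, and $G_k=\sigma^{\kappa_k}F^k$. So $G_0=\mathrm{id}$ and $G_{k+1}=\sigma^{\delta_k}FG_k$. By the rule for compositions,
$$J^{(t)}(x)=\sum_{k<t}\big(J(G_kx)+K_{\delta_k}(FG_kx)\big)$$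
is an $a$-current of $G_t$. With $B=\sup|J|+\max_k|\delta_k|$, and since $G_k$ and $FG_k$ preserve $\mu$,
$$|J^{(t)}|\le Bt,\qquad \int J^{(t)}d\mu=t\int J\,d\mu-\frac{\kappa_t}{|\mathcal A|}.\tag{2}$$

**Step 2: one word fixes the current.** Here equicontinuity is used. There is a fixed $m$ such that the $k$-th term of $J^{(t)}$ depends only on $(G_kx)_{[-m,m]}$, for all $k$. Let $x^0$ be an equicontinuity point in direction $\alpha$, let $n$ be the integer given for this $m$, and let $w=x^0_{[-n,n]}$. If $y_{[-n,n]}=w$, then $F^k(y)$ and $F^k(x^0)$ agree on $\kappa_k+[-m,m]$, that is, $G_k(y)$ and $G_k(x^0)$ agree on $[-m,m]$, for every $k$. So $J^{(t)}(y)=C_t$ is the same for all such $y$.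

**Step 3: this current is bounded in $t$.** We evaluate $C_t$ on one convenient $y$, namely $y=0^\infty w0^\infty$ with $w$ on $[-n,n]$. State conservation on the ring of size $1$ gives $F(0^\infty)=0^\infty$. As $J(0^\infty)=0$ and $K_d(0^\infty)=0$ (because $a\ne0$), the local function $J^{(t)}$ vanishes at $0^\infty$, hence at $\sigma^Ny$ for $N$ large depending on $t$. So (1) for $G_t$ gives
$$C_t=\#\{i\ge0:G_t(y)_i=a\}-\#\{i\ge0:y_i=a\}.$$
The number of $a$'s in $y$ is at most $2n+1$ and is conserved (view $y$ on a large ring). So $|C_t|\le2n+1$.

**Step 4: averaging.** We pass from $y$ to almost every $x$. Let $A_S$ be the set of $x$ in which $w$ occurs centered at some $j\in[0,S]$, that is, $(\sigma^jx)_{[-n,n]}=w$. For such $x$, $J^{(t)}(\sigma^jx)=C_t$, and by (1) with $N=j$, $|J^{(t)}(x)|\le|C_t|+j\le2n+1+S$. With (2),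
$$\Big|t\int J\,d\mu-\frac{\kappa_t}{|\mathcal A|}\Big|\le 2n+1+S+Bt\,\mu(A_S^c).$$
Divide by $t$ and let $t\to\infty$: $\big|\int J\,d\mu-\alpha/|\mathcal A|\big|\le B\mu(A_S^c)$. Let $S\to\infty$: then $\mu(A_S^c)\to0$, and $\int J\,d\mu=\alpha/|\mathcal A|$. $\square$

**Proof of Theorem B.** The purpose is to build a current for an arbitrary state-conserving $F$; then Proposition 3 applies, since $F$ preserves $\mu$ by Hedlund's theorem. Choose letters $a\ne0$. Let $F$ have neighborhood in $[-r,r]$, $r\ge1$, and let $\varphi(x)=[F(x)_0=a]-[x_0=a]$, a function of $x_{[-r,r]}$. State conservation gives $\varphi(0^\infty)=0$, and on large rings $\sum_{i\in\mathbb Z}\varphi(\sigma^iy)=0$ for every $y$ with finitely many non-$0$ cells. Let $\tau_j(x)$ agree with $x$ on $(-\infty,j]$ and be $0$ on $(j,\infty)$. Define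
$$J(x)=\sum_{i\ge0}\varphi(\sigma^i\tau_{r-1}(x)).$$
The $i$-th term depends on the cells $[i-r,i+r]$ of $\tau_{r-1}(x)$. For $i\ge2r$ these are all $0$, so the term vanishes; hence $J$ depends only on $x_{[-r,r-1]}$. Clearly $J(0^\infty)=0$.

We show $J(x)=\varphi(x)+J(\sigma x)$. No term depends on cells $<-r$, so we may assume $x_i=0$ for $i<-r$. Let $y=\tau_{r-1}(x)$ and $y'=\tau_r(x)$; both have finitely many non-$0$ cells. For $i<0$, $\varphi(\sigma^iy)=\varphi(\sigma^iy')$, since only cells $\le r-1$ are involved. Both total sums vanish, so the sums over $i\ge0$ also agree. Moreover $\varphi(y')=\varphi(x)$, and $\tau_{r-1}(\sigma x)=\sigma\tau_r(x)=\sigma y'$. So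
$$J(x)=\sum_{i\ge0}\varphi(\sigma^iy)=\sum_{i\ge0}\varphi(\sigma^iy')=\varphi(y')+\sum_{i\ge1}\varphi(\sigma^iy')=\varphi(x)+J(\sigma x).$$
Summing this identity at $x,\sigma x,\dots,\sigma^{N-1}x$ gives (1). By Proposition 3, $\alpha=|\mathcal A|\int J\,d\mu$ is determined by $F$. $\square$

So for a counterexample only one direction has to be fought. If the mean flux is $0$, it is direction $0$: we need that no finite word can shield the origin from outside perturbations.

## 3. Signals made of letters, and a wall they cannot pass

Let $|\mathcal A|\ge3$. Fix $a\ne b$ in $\mathcal A$ and put $\Lambda=\{a,b\}$. The elements of $\mathcal A\setminus\Lambda\neq\emptyset$ are called *separators*; fix one of them and call it $0$. Signals will be certain words over $\Lambda$. Let $\Sigma=\{\ast,a,b\}$ and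
$$L_\ast=aabaabb,\quad L_a=aabaabab,\quad L_b=aababbab,$$
$$R_\ast=aaaabbb,\quad R_a=aaaabbab,\quad R_b=aaaabbbb.$$
Put $L_\emptyset=R_\emptyset=\emptyset$, the empty word, and $\Sigma_\emptyset=\Sigma\cup\{\emptyset\}$. "L-word" and "R-word" mean the six nonempty words. Inside words, $c,d,e$ denote letters of $\Lambda$; $s,u$ denote elements of $\Sigma$; $\beta,\gamma$ denote elements of $\Sigma_\emptyset$. $V^-$ is $V$ without its first letter. The plan is that L-words travel left, R-words travel right, and that $L_c$ is "$L_\ast$ carrying the letter $c$". We need the following facts.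

* (W1) L-words begin with $aab$, contain no $aaa$, and end with $b$. R-words begin with $aaaab$.
* (W2) No L-word is a proper prefix of another one ($L_\ast$ and $L_a$ differ in letter 7, $L_\ast$ and $L_b$ in letter 5, and $|L_a|=|L_b|$). No R-word is a proper suffix of another one (the last seven letters of $R_a$, $R_b$ are $aaabbab$, $aaabbbb$, different from $R_\ast$).
* (W3) $L_s$ and $R_s$ have the same letter content, and $L_c$ has the content of $L_\ast c$. ($L_\ast,R_\ast$: four $a$, three $b$; $L_a,R_a$: five and three; $L_b,R_b$: four and four.) $|L_\ast|=7$, $|L_c|=8$.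
* (W4) No nonempty suffix of an L-word is a prefix of an R-word: the suffix ends in $b$, a prefix of an R-word ending in $b$ contains $aaaa$, and L-words contain no $aaa$. For the same reason no R-word is a factor of an L-word.
* (W5) If $V$ begins with an L-word, then $V^-$ and $cV$ do not: $V^-$ begins with $ab$, and $cV$ begins with $caab$, neither of which begins with $aab$.

For a word $W$ over $\Lambda$ with a left end, finite or right-infinite, let $\lambda(W)\in\{0,1,\dots,\infty\}$ be the maximal number of consecutive L-words at its beginning. For a word with a right end, $\rho(W)$ is the maximal number of consecutive R-words at its end. For example $\lambda(L_\ast L_ab)=2$ and $\rho(bR_\ast)=1$. By (W2) the parsings are unique.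

**Lemma 4.** If $W$ has a prefix $P$ that is a product of L-words and a suffix $Q$ that is a product of R-words, then $P$ and $Q$ do not overlap. Hence $\lambda(UR_s)=\lambda(U)$ and $\rho(L_sU)=\rho(U)$. Moreover $\lambda(L_sU)=1+\lambda(U)$ and $\rho(UR_s)=1+\rho(U)$.

*Proof.* If they overlap, the first R-word of $Q$ starts inside, or at the start of, some L-word of $P$. If it ends at or after the end of this L-word, a nonempty suffix of the L-word is a prefix of the R-word. Otherwise the R-word is a factor of the L-word. Both contradict (W4). So a product of L-words at the beginning of $UR_s$ does not meet $R_s$, hence lies in $U$; symmetrically for $\rho(L_sU)$. The last two equalities hold because the parsing is unique. $\square$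

**The exchange map $g$.** This map sends signals across a separator. A *block* is a maximal $\Lambda$-word between separators, possibly empty, possibly infinite. For each separator $\theta$ of $x$ let $U,V$ be the blocks to its left and right. If $\rho(U)\le1$ and $\lambda(V)\le1$, call $\theta$ *active* and write $U=U'R_\gamma$, $V=L_\beta V'$ with $\beta,\gamma\in\Sigma_\emptyset$ and $\rho(U')=0=\lambda(V')$. We call $R_\gamma$ the tail of $U$ and $L_\beta$ the head of $V$. Replace in place
$$R_\gamma\,\theta\,L_\beta\ \longmapsto\ R_\beta\,\theta\,L_\gamma,$$
simultaneously at all active separators. The interval occupied by $R_\gamma\theta L_\beta$ is the *window* of $\theta$. As $|L_s|=|R_s|$, the replacement fits; the separator may move inside its window.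

*$g$ is a well-defined CA with $g^2=\mathrm{id}$, and $g(x)$ has the same windows and the same active separators as $x$.* By Lemma 4 the tail and the head of a block do not overlap, so the windows are disjoint. Consider a block $W$ and write $W=L_\beta MR_\gamma$, where $L_\beta$ is the head if the separator on its left is active, and $\beta=\emptyset$ otherwise (or if there is no left end); similarly for $R_\gamma$. After $g$ the block is $L_{\beta'}MR_{\gamma'}$, with $\beta'=\emptyset$ if the left separator is inactive and $\gamma'=\emptyset$ if the right one is. If $W$ has a left end, Lemma 4 gives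
$$\lambda(L_\beta MR_\gamma)=[\beta\ne\emptyset]+\lambda(M),\qquad \lambda(L_{\beta'}MR_{\gamma'})=[\beta'\neq\emptyset]+\lambda(M).$$
If the left separator is active, then $\lambda(M)=\lambda(MR_\gamma)=0$, so the new $\lambda$ is $\le1$ and the new head is $L_{\beta'}$. If it is inactive, $\beta=\beta'=\emptyset$ and $\lambda$ has not changed. The same holds for $\rho$. Hence active separators stay active, inactive ones inactive, the windows occupy the same intervals, and a second application of $g$ undoes the first. Finally only $\min(\rho,2)$ and $\min(\lambda,2)$ matter, and they are determined by at most $16$ letters on each side of a separator. So $g$ is a CA.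

**A first attempt.** Now the blocks must turn an L-word that came in from the left into an R-word that leaves to the right, and conversely. Consider two rules for blocks:

* (H1) $L_\beta R_\gamma\mapsto L_\gamma R_\beta$, for $(\beta,\gamma)\ne(\emptyset,\emptyset)$;
* (H2) $L_\ast c\leftrightarrow cR_\ast$.

In (H1), $(\beta,\gamma)$ is determined by the word: a word $R_\gamma$ begins with $aaaa$, so it does not begin with an L-word; and if the word begins with an L-word, (W2) determines $\beta$, hence $\gamma$. The words in (H1) have length $7$, $8$, or between $14$ and $16$; those in (H2) have length $8$. (H1) and (H2) have no word in common: the words of length $8$ in (H1) are $L_c$ and $R_c$; $L_\ast c$ is no L-word and $cR_\ast$ is no R-word by (W2); $L_\ast c=aabaabbc$ contains no $aaaa$, so it is no R-word; $cR_\ast$ contains $aaaa$, so it is no L-word. The four words in (H2) are distinct for the same reason.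

Let $h_0$ keep the separators in place, apply (H1) and (H2) to all nonempty blocks having a left end, and fix all other blocks. Let $F_0=h_0\circ g$. We write blocks separated by bars. An R-word runs right, one block per step, an L-word runs left, and they cross freely:
$$R_\ast\mid\emptyset\ \xrightarrow{\,g\,}\ \emptyset\mid L_\ast\ \xrightarrow{\,h_0\,}\ \emptyset\mid R_\ast,\qquad \emptyset\mid L_s\ \xrightarrow{\,g\,}\ R_s\mid\emptyset\ \xrightarrow{\,h_0\,}\ L_s\mid\emptyset,$$
$$R_s\mid L_u\ \xrightarrow{\,g\,}\ R_u\mid L_s\ \xrightarrow{\,h_0\,}\ L_u\mid R_s .$$
By (H2), $R_\ast$ also passes through a block consisting of one letter: $R_\ast\mid c\mapsto\emptyset\mid L_\ast c\mapsto\emptyset\mid cR_\ast$. But it does not pass through two letters.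

**Proposition 5.** The configuration $x=(bb0)^\infty$ is an equicontinuity point of $F_0$ in direction $0$.

*Proof.* Consider any $y$ containing $0bb0$ somewhere. We claim that at all times the two cells of this $bb$ carry $bb$, inside a block of the form $L_\beta bbR_\gamma$. This holds at time $0$ with $\beta=\gamma=\emptyset$. If it holds at some time, then $\lambda(bbR_\gamma)=0$ (L-words begin with $a$) and $\rho(L_\beta bb)=\rho(bb)=0$, so the head is $L_\beta$ and the tail is $R_\gamma$. No window contains a cell of $bb$, and after $g$ the block is $L_{\beta'}bbR_{\gamma'}$. It is fixed by $h_0$: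

* It is not in (H1): after the first L-word, or from the beginning if $\beta'=\emptyset$, it continues with $b$, so it continues neither with an R-word nor with nothing.
* It is not $L_\ast c$: otherwise $\beta'=\ast$ by (W2) (for $\beta'=\emptyset$ the word begins with $b$), and $bbR_{\gamma'}=c$ is impossible.
* It is not $cR_\ast$: the latter begins with $caaa$, while our word begins with $aab$ or $bb$.

This proves the claim. So every window, and every block changed by $h_0$, lies entirely on one side of $bb$. Moreover, whether a separator next to such a block is active depends, as far as this block is concerned, only on whether there is an L-word (respectively R-word) between the separator and $bb$. Hence the cells strictly between two such pairs $bb$ evolve autonomously. Given $m$, let $n=m+10$. Both $[-n,-m-1]$ and $[m+1,n]$ contain an occurrence of $0bb0$ in $x$. If $y_{[-n,n]}=x_{[-n,n]}$, then $F_0^t(y)$ and $F_0^t(x)$ agree between these two occurrences, in particular on $[-m,m]$, for all $t$. $\square$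

The signal is reflected: $R_\ast\mid bb\mapsto\emptyset\mid L_\ast bb$ under $g$, this is fixed by $h_0$, and the next $g$ sends the signal back. The wall is as good after the reflection as before. Instead of declaring more and more blocks passable, we let a reflected signal damage the wall.

## 4. A blocked signal steals a letter

Suppose $L_\ast$ sits in front of a block content $cz$ that it cannot pass. Since $L_c$ has the content of $L_\ast c$, we may turn $L_\ast cz$ into $L_cz$. The signal then leaves to the left with the letter $c$, and the obstacle has become shorter. This is rule (H5) below, and for $|z|=1$ it is part of (H3). There is one danger: if $z$ begins with an L-word, then $\lambda(L_cz)\ge2$, the separator on the left becomes inactive and the signal is trapped. For this case rule (H4) makes a detour: it produces $L_aL_u^-\cdots$, and after $L_a$ comes $ab$, which begins no L-word. Everything must be a permutation, so the rules are closed up into cycles.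

**The map $h$** keeps all separators in place and acts on each nonempty block having a left end (blocks without left end are fixed) as follows. Here $z$ is any finite or right-infinite word, possibly empty in (H4).

* (H1) $L_\beta R_\gamma\mapsto L_\gamma R_\beta$, $(\beta,\gamma)\ne(\emptyset,\emptyset)$.
* (H2) $L_\ast c\leftrightarrow cR_\ast$.
* (H3) $L_\ast cd\mapsto L_c\,d\mapsto dR_c\mapsto L_\ast cd$.
* (H4) $L_\ast cL_uz\mapsto L_aL_u^-cz\mapsto L_cL_uz\mapsto L_\ast L_ucz\mapsto L_\ast cL_uz$ (types 1, 2, 3, 4 in this order).
* (H5) $L_\ast cz\leftrightarrow L_cz$ if $|z|\ge2$ and neither of the two words occurs in (H1) or (H4).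
* (H6) All other words are fixed.

**Lemma 6.** The map $h$ is a well-defined bijective CA, $h^{12}=\mathrm{id}$, and it preserves the length and the letter content of every finite block. It changes only the first $16$ letters of a block, as a function of the first $18$ cells from the left end of the block, and permutes those $16$ letters in content.

*Proof.* **Step 1: the lists do not clash.** (H1) and (H2) were checked in Section 3. The words of (H3) have length $9$, those of (H4) length $\ge15$, those of (H5) length $\ge10$. So only the following remains.

* The words listed in (H3) are distinct: $dR_c$ contains $aaaa$ and the other two kinds do not; $L_\ast cd=L_{c'}d'$ is excluded by (W2); within one kind the letters can be read off.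
* (H4) and (H1) are disjoint: after the first L-word, words of type 1, 2, 3, 4 continue with $caab$, $ab$, $aab$, $aab$ respectively, whereas an R-word starts with $aaaa$. (A word of (H1) of length $\ge15$ is $L_\beta R_\gamma$ with both parts nonempty.)
* In (H4) the types are distinguished. The first L-word is $L_\ast$ for types 1 and 4, which continue with $cL_u$ and $L_u$ respectively; these exclude each other by (W5). It is some $L_c$ with $c\in\Lambda$ for types 2 and 3, which continue with $ab$ and $aab$ respectively. Within a type, (W2) determines $(c,u,z)$; for type 2, put $a$ in front of what follows $L_a$ and read off $L_u=aL_u^-$. So the words of (H4) fall into disjoint 4-cycles, one for each $(c,u,z)$.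
* In (H5), the first L-word tells which of the two forms we have, and then $(c,z)$ is determined. Words of (H1) and (H4) are excluded by definition, those of (H2) and (H3) by length.

So $h$ permutes words in cycles of length $1,2,3$ or $4$, and $h^{12}=\mathrm{id}$.

**Step 2: content and locality.** Lengths are preserved, since $|L_s|=|R_s|$ and $|L_c|=|L_\ast c|$. Contents are preserved by (W3); for type 2 note that $L_a$ has the content of $L_\ast a$, and $aL_u^-=L_u$. The changes occur in at most the first $16$ letters: all of the word in (H1)–(H3), the first $8+|L_u|\le16$ in (H4), the first $8$ in (H5); the content of the changed part is preserved. To decide which rule applies one needs to see at most $18$ cells from the left end, including whether the block ends there. So $h$ is a CA, with inverse $h^{11}$. $\square$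

Put $F=h\circ g$.

**Proposition 7.** $F$ is a bijective, state-conserving CA, and it has no equicontinuity point in any direction $\alpha\ne0$.

*Proof.* $F$ is bijective since $g$ and $h$ are.

**Step 1: currents.** For $\iota\in\mathcal A$ let
$$J^\iota_g(x)=\sum_{i\ge 0}\big([g(x)_i=\iota]-[x_i=\iota]\big),$$
the sum over those $i\ge0$ in the window of $g$ containing both cells $-1$ and $0$; $J_g^\iota(x)=0$ if there is none. Define $J_h^\iota$ in the same way, with $h$ for $g$ and the block containing both $-1$ and $0$ for the window. These functions are local: windows have at most $17$ cells, and $h$ changes only the first $16$ cells of a block. They satisfy (1). Indeed, changes happen only inside windows (blocks) and preserve their content. A window inside $[0,N)$ contributes $0$ to the left side of (1). A window meeting both sides of the boundary between $-1$ and $0$ contributes the sum over its cells $\ge0$, minus the sum over its cells $\ge N$ if it has such cells. A window whose cells are all $\ge0$ and which crosses the boundary between $N-1$ and $N$ contributes minus the sum over its cells $\ge N$. Together this is $J(x)-J(\sigma^Nx)$.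 By the rule for compositions, $J_F^\iota=J_g^\iota+J_h^\iota\circ g$ is an $\iota$-current of $F$. So $F$ is state-conserving.

**Step 2: the mean flux is zero.** The measure $\mu$ is preserved by $g$, $h$ and $F$. Since $g^2=\mathrm{id}$ with the same windows, $J_g^\iota\circ g=-J_g^\iota$; integrating, $\int J_g^\iota\,d\mu=0$. Since $h$ keeps the blocks in place and $h^{12}=\mathrm{id}$, the sum $\sum_{i<12}J_h^\iota\circ h^i$ telescopes to $0$; integrating, $12\int J_h^\iota\,d\mu=0$. Hence $\int J_F^\iota\,d\mu=0$. Also $J_F^a(0^\infty)=0$, as nothing changes in $0^\infty$. Proposition 3 with $J=J_F^a$ shows that an equicontinuity point in direction $\alpha$ forces $\alpha=0$. $\square$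

It remains to exclude direction $0$. Let us watch $F$ on two small examples, where all blocks not shown are empty. A signal meets $ab$:
$$R_\ast\mid ab\ \xrightarrow{g}\ \emptyset\mid L_\ast ab\ \xrightarrow{h}\ \emptyset\mid L_a\,b\ \xrightarrow{g}\ R_a\mid b\ \xrightarrow{h}\ L_a\mid b .$$
The letter $a$ has been carried off, and the next signal $R_\ast$ will pass through $b$ by (H2). Now put a single letter $e$ in front of the obstacle:
$$R_\ast\mid e\mid ab\ \xrightarrow{F}\ \emptyset\mid eR_\ast\mid ab\ \xrightarrow{F}\ \emptyset\mid e\mid L_a\,b\ \xrightarrow{g}\ \emptyset\mid eR_a\mid b\ \xrightarrow{h}\ \emptyset\mid L_\ast ae\mid b\ \xrightarrow{F}\ L_\ast\mid ae\mid b .$$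
Here the stolen letter is dropped at the letter $e$. The number of letters in the obstacle region is unchanged, but the leftmost block of length $\ge2$ has moved to the left. These two kinds of progress are the two coordinates of a lexicographic descent in Section 6. First we must know what an obstacle looks like in the long run.

## 5. Finite configurations in the long run

Call $y$ *finite* if $y_i=0$ for all but finitely many $i$. Number its separators $z_k$, $k\in\mathbb Z$, from left to right, and let $W_k$, the word at *site* $k$, be the block between $z_k$ and $z_{k+1}$. Under $g$ each separator is followed inside its window; $h$ does not move separators. So $F$ acts on the sequences $(W_k)$, independently of which separator letters occur. First $g$ exchanges, for each $k$ with $\rho(W_k)\le1$ and $\lambda(W_{k+1})\le1$, the tail $R_\gamma$ of $W_k$ with the head $L_\beta$ of $W_{k+1}$ (they become $R_\beta$ and $L_\gamma$). We call this *zone $(k,k+1)$*. It *does nothing* if it is inactive or if $\beta=\gamma=\emptyset$. Then $h$ acts on each $W_k$. Let $W_k(t)$ be the words of $F^t(y)$ and $N_{<k}(t)=\sum_{j<k}|W_j(t)|$. Then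
$$\mathrm{pos}(z_k,t)=\mathrm{pos}(z_k,0)+N_{<k}(t)-N_{<k}(0).\tag{3}$$
Indeed, a site can become nonempty only if it or a neighbor was nonempty before. So for given $t$ and some $j<k$ all sites $\le j$ are empty up to time $t$, and $z_j$ has not moved. At each time up to $t$, $\mathrm{pos}(z_k)=\mathrm{pos}(z_j)+\sum_{j\le i<k}(1+|W_i|)$; subtract.

Let $\mathcal E=\{\emptyset,L_\ast,L_a,L_b\}$ and
$$\ell(t)=\min\{k:W_k(t)\notin\mathcal E\}\ (\infty\text{ if none}),\qquad N^\ast(t)=\sum_{k\ge\ell(t)}|W_k(t)|.$$
Left of $\ell(t)$ there are only L-words, which run away to the left. Call a word *clean* if its length is $\le1$. Clean words are fixed by $h$ (which moves only words of length $\ge7$) and have $\lambda=\rho=0$. Let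
$$q(t)=\min\{k\ge\ell(t):|W_k(t)|\ge2\}\quad(\infty\text{ if none}).$$
So a site $k<q(t)$ carries a word of $\mathcal E$ (if $k<\ell(t)$) or a clean word; in both cases $\rho=0$ and $\lambda\le1$ (an L-word has $\rho=0$ by (W4)). If $\ell(t)<q(t)$ and $\ell(t)<\infty$, then $|W_{\ell(t)}(t)|=1$, because $\emptyset\in\mathcal E$. The site $q(t)$ is the first real obstacle for a signal from the left.

The first lemma says that letters cross to the left of $\ell$ but never back.

**Lemma 8.** $\ell(t+1)\ge\ell(t)$ and $N^\ast(t+1)\le N^\ast(t)$. If $\ell=\ell(t)<\infty$ and $\lambda(W_\ell(t))=1$ with head $L_s$, then $N^\ast(t+1)\le N^\ast(t)-|L_s|$. The L-words in sites $<\ell(t)$ all move exactly one site to the left.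

*Proof.* Sites $<\ell$ have $\rho=0$ and $\lambda\le1$. So under $g$ each site $k<\ell-1$ loses its L-word (if any) to site $k-1$ and receives the tail $R_s$ if $W_{k+1}=L_s$. Site $\ell-1$ loses its L-word as well; it receives $R_s$ exactly if $\lambda(W_\ell)=1$ with head $L_s$ (for $\lambda(W_\ell)\ge2$ zone $(\ell-1,\ell)$ is inactive). After $g$ the sites $<\ell$ carry $\emptyset$ or some $R_s$, and $h$ turns $R_s$ into $L_s$ by (H1). So sites $<\ell(t)$ stay in $\mathcal E$, which gives $\ell(t+1)\ge\ell(t)$. Letters cross zone $(\ell-1,\ell)$ only leftwards, and $|L_s|$ letters do if $\lambda(W_\ell)=1$. The sum over $k\ge\ell(t+1)$ is at most the sum over $k\ge\ell(t)$, and the inequalities follow. (For $\ell(t)=\infty$ all sites stay in $\mathcal E$ and $N^\ast=0$.) $\square$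

As $N^\ast$ is a nonincreasing sequence of nonnegative integers, there is $T_0$ such that $N^\ast$ is constant for $t\ge T_0$. Lemma 8 and its proof give, for $t\ge T_0$:
$$\text{if }\ell(t)<\infty,\text{ then }\lambda(W_{\ell(t)}(t))\ne1;\tag{4}$$
$$W_k(t+1)=\emptyset\quad\text{for }\ell(t)\le k<\ell(t+1).\tag{5}$$
For (5): the sum of $|W_k(t+1)|$ over $k\ge\ell(t)$ is at most $N^\ast(t)=N^\ast(t+1)$, so nothing can be contained in the sites that are dropped.

The next lemma shows that, after $T_0$, the first obstacle does not begin with an L-word: such an L-word would be released and would travel to $\ell$, where it contradicts (4).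

**Lemma 9.** If $t\ge T_0$ and $q=q(t)<\infty$, then $\lambda(W_q(t))=0$.

*Proof.* Let $\ell=\ell(t)$.

**First case: $\lambda(W_q)=1$**, head $L_s$. We show that the head travels to $\ell$. If $q=\ell$, (4) is violated. Let $q>\ell$. Then $|W_\ell|=1$ and the sites $\ell,\dots,q-1$ are clean. The zones $(k,k+1)$ with $\ell-1\le k\le q-2$ do nothing, because $\rho(W_k)=0$ and $\lambda(W_{k+1})=0$. Zone $(q-1,q)$ moves the head: after $g$ site $q-1$ carries $W_{q-1}R_s$. After $h$ it carries $L_s$ if $W_{q-1}=\emptyset$. If $W_{q-1}=d$, it carries $L_\ast d$ for $s=\ast$ (H2), and $L_\ast cd$ for $s=c\in\Lambda$ (H3). In each case $\lambda=1$. The sites $\ell,\dots,q-2$ are unchanged.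

If $q-1=\ell$, then $W_\ell=d$ was nonempty, and the word at $\ell$ at time $t+1$ is $L_\ast d$ or $L_\ast cd$. It is not in $\mathcal E$ (by (W2), or by length) and has $\lambda=1$. So $\ell(t+1)=\ell$, and (4) is violated at time $t+1$. Otherwise $\ell(t+1)=\ell$ since $W_\ell$ is unchanged, and $q(t+1)=q-1$ with $\lambda=1$ there. Repeating this finitely often, we reach the contradiction.

**Second case: $\lambda(W_q)\ge2$.** We show that one or two steps lead to the first case. Zone $(q-1,q)$ is inactive, and as before the zones $(k,k+1)$ with $\ell-1\le k\le q-2$ do nothing; so the sites $\ell,\dots,q-1$ do not change. After $g$ the word $W'$ at $q$ still has $\lambda\ge2$ and the same beginning, because only its tail may have changed (Lemma 4). There are three possibilities.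

* $W'=L_\ast L_u$. Then $W'=L_\ast aL_u^-$, and we claim that (H5) gives $h(W')=L_aL_u^-$. The word $W'$ is not in (H1), since $L_u$ is no R-word; not of type 4, since no letter follows $L_u$; not of type 1, by (W5); types 2 and 3 do not begin with $L_\ast$. The word $L_aL_u^-$ is not in (H1) and not of type 3, since $L_u^-$ begins with $ab$; not of type 2, since $L_u^-=L_{u'}^-c z$ would make $L_{u'}$ a proper prefix of $L_u$; types 1 and 4 begin with $L_\ast$. As $|L_u^-|\ge6$, (H5) applies.
* $W'=L_\ast L_ucz$. Then $h(W')=L_\ast cL_uz$ (type 4).
* $W'=L_cL_uz$ with $c\in\Lambda$. Then $h(W')=L_\ast L_ucz$ (type 3).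

In the first two situations the image has $\lambda=1$ by (W5), and its length is $>8$, so it is not in $\mathcal E$. Hence at time $t+1$ we have the same $\ell$ and $q$ (if $q>\ell$, the word at $\ell$ is unchanged; if $q=\ell$, the image is not in $\mathcal E$). We are in the first case at time $t+1\geq T_0$: contradiction. In the third situation we again have the same $\ell,q$ at time $t+1$, $\lambda\ge2$, and a word beginning with $L_\ast L_u$. The next $g$ changes at most its tail, which does not overlap $L_\ast L_u$ by Lemma 4. So in the next step one of the first two situations occurs: contradiction. $\square$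

Now we can say exactly how the obstacle behaves after $T_0$: it is frozen except at its right end.

**Lemma 10.** Let $t\ge T_0$, $q=q(t)<\infty$, and let $W'$ be the word at site $q$ after applying $g$ to $F^t(y)$. Then:

* the zones $(k,k+1)$ with $\ell(t)-1\le k\le q-1$ do nothing, and $W_k(t+1)=W_k(t)$ for $\ell(t)\le k<q$;
* $W'$ differs from $W_q(t)$ only by the operation at its tail, and $\lambda(W')=0$;
* $W'\notin\{R_s,\,cR_s:s\in\Sigma,\,c\in\Lambda\}$, and $W_q(t+1)=W'$.

Consequently $q(t+1)\ge q(t)$.

*Proof.* Put $\ell=\ell(t)$. For $\ell-1\le k\le q-1$ we have $\rho(W_k)=0$, and $\lambda(W_{k+1})=0$ because $W_{k+1}$ is clean or, for $k+1=q$, by Lemma 9. So these zones do nothing. The sites in $[\ell,q)$ are not changed by $g$, and being clean they are fixed by $h$. At site $q$ only the tail can change, and $\lambda(W')=\lambda(W_q(t))=0$ by Lemma 4.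

Suppose $W'=R_s$. Then $W_q(t+1)=L_s\in\mathcal E$. If $q=\ell$, then $\ell(t+1)>\ell$ while $W_\ell(t+1)\ne\emptyset$, against (5). If $q>\ell$, then $\ell(t+1)=\ell$ and $q(t+1)=q$ with $\lambda=1$, against Lemma 9.

Suppose $W'=cR_s$. Then $W_q(t+1)$ is $L_\ast c$ if $s=\ast$ (H2) and $L_\ast sc$ if $s\in\Lambda$ (H3). It is not in $\mathcal E$ and has $\lambda=1$. This violates (4) if $q=\ell$, and Lemma 9 if $q>\ell$.

All other words with $\lambda=0$ are fixed by $h$: the words moved by $h$ begin with an L-word, except $R_s$ in (H1), $cR_\ast$ in (H2) and $dR_c$ in (H3). So $W_q(t+1)=W'$. Finally, the sites in $[\ell(t),q)$ remain clean and $\ell(t+1)\ge\ell(t)$, so $q(t+1)\ge q$. $\square$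

If $q(t)=\infty$ for some $t\ge T_0$, the sites $\ge\ell(t)$ are clean, nothing happens there, and this persists forever. So $q(t)$ is nondecreasing for $t\ge T_0$, and for each finite $y$ exactly one of the following holds:

* **Case I:** $q(t)\to\infty$ (including $q(t)=\infty$ eventually).
* **Case II:** for some $T\ge T_0$, $q(t)=q<\infty$ and $\ell(t)=\ell\le q$ are constant for $t\ge T$. Then the sites $\ell\le k<q$ carry constant clean words $M_k$, with $|M_\ell|=1$ if $\ell<q$.

Write $N(y)$ for the final value of $N^\ast$, and $q(y)=q$ in Case II. In Case I there is finally no obstacle in any bounded region: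

**Lemma 11.** In Case I, for all $k_1<k_2$ there is $T'$ such that for $t\ge T'$ the words $W_k(t)$, $k_1\le k\le k_2$, are clean and independent of $t$.

*Proof.* Let $t^\ast\ge T_0$ be such that $q(t)>k_2$ for $t\ge t^\ast$. For such $t$, a site $k\le k_2$ with $k\ge\ell(t)$ is clean and does not change in the next step, by Lemma 10 or because $q(t)=\infty$. After $t^\ast$ no L-word is added to the sites left of $\ell$: none crosses zone $(\ell-1,\ell)$ by (4), and the sites newly counted as left of $\ell$ are empty by (5). The finitely many L-words already there move one site to the left per step (Lemma 8), so eventually none of them is in $[k_1,k_2]$. As $\ell(t)$ is nondecreasing, each $k\in[k_1,k_2]$ satisfies either $k\ge\ell(t)$ for all $t\ge t^\ast$, and then it is constant and clean, or $k<\ell(t)$ for all large $t$, and then it is eventually empty. $\square$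

## 6. Shooting at the obstacle until it is gone

**Definition (shot).** Let $y$ be finite and let $s_0$ be so negative that all sites $\le s_0$ of $y$ are empty and all $z_k$, $k\le s_0$, are the letter $0$. So all cells to the left of $z_{s_0+1}$ are $0$. Let $y'$ be $y$ with the seven cells immediately left of $z_{s_0+1}$ replaced by $R_\ast$. The separators of $y'$ in cells $\ge\mathrm{pos}(z_{s_0+1},0)$ keep their labels; the $0$'s to the left of the inserted word get the labels $s_0,s_0-1,\dots$ from right to left. Then $W'_{s_0}(0)=R_\ast$, $W'_k(0)=W_k(0)$ for $k\ne s_0$, and $\mathrm{pos}(z'_k,0)=\mathrm{pos}(z_k,0)$ for $k>s_0$. We call $y'$ *$y$ with a shot at $s_0$*. Primes denote quantities of $y'$.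

First: a shot fired from far away travels undisturbed up to the obstacle, one site per step, and leaves no trace behind.

**Lemma 12.** Suppose either Case II with $T$ as there and $k_2:=q-1$, or Case I with any $k_2$ and $T\ge T_0$ such that $q(t)>k_2$ for $t\ge T$. If $s_0<\ell(0)-T-1$, then for $0\le t\le k_2-s_0$ the words of $F^t(y')$ are those of $F^t(y)$, except that site $s=s_0+t$ carries $W_s(t)R_\ast$.

*Proof.* Induction on $t$; for $t=0$ this is the definition of $y'$. Let it hold for $t$, let $s=s_0+t$ and $s+1\le k_2$. If $t<T$, then $s+1<\ell(0)\le\ell(t)$. If $t\ge T$, then $s+1\le k_2<q(t)$. So $W_s(t)$ and $W_{s+1}(t)$ are in $\mathcal E$ or clean. Hence $\rho(W_s)=0$, $\rho(W_sR_\ast)=1$, $\lambda(W_{s+1})\le1$, and zone $(s,s+1)$ is active for both $y$ and $y'$. The other zones act as for $y$, since $\lambda(W_sR_\ast)=\lambda(W_s)$.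

Let $L_\beta$ be the head of $W_{s+1}$. For $y$, zone $(s,s+1)$ gives site $s$ the tail $R_\beta$ and site $s+1$ the head $\emptyset$. For $y'$, it gives site $s$ the same tail $R_\beta$ and site $s+1$ the head $L_\ast$. So after $g$ all words are as for $y$, except that site $s+1$ carries $L_\ast G$, where $G$ is the word of $g(F^t(y))$ at $s+1$. It remains to check that $h(L_\ast G)=h(G)R_\ast$.

If $s+1<\ell(t)$, then $W_{s+1}(t)\in\mathcal E$ has lost its head, so $G=\emptyset$ or $G=R_u$. By (H1), $h(L_\ast)=R_\ast$, and $h(L_\ast R_u)=L_uR_\ast=h(R_u)R_\ast$. If $s+1\ge\ell(t)$, then $t\ge T$ and, by Lemma 10 or since $q(t)=\infty$, $G=W_{s+1}(t)=W_{s+1}(t+1)$ is clean; $h(L_\ast)=R_\ast$ by (H1) and $h(L_\ast d)=dR_\ast$ by (H2). In all cases site $s+1$ carries $W_{s+1}(t+1)R_\ast$ at time $t+1$. $\square$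

Now the heart of the proof: when the shot hits the obstacle, progress is made.

**Lemma 13.** Let $y$ be in Case II, with $N=N(y)$, $q=q(y)$. For $s_0$ sufficiently negative, $y'$ is in Case I, or it is in Case II with $(N(y'),q(y'))<(N,q)$ lexicographically.

*Proof.* Let $T,\ell,M_k$ be as in Case II, and let $s_0<\ell(0)-T-1$ be such that the shot is possible and $t_1:=q-1-s_0\ge T$.

**Step 1: the impact.** We compute what the obstacle looks like right after it is hit. By Lemma 12, at time $t_1$ site $q-1$ carries $W_{q-1}(t_1)R_\ast$ and all other sites are as for $y$. We have $\rho(W_{q-1}(t_1))=0$, and $\lambda(W_q(t_1))=0$ by Lemma 9. So zone $(q-1,q)$ does nothing for $y$, and for $y'$ it moves $R_\ast$ to the head of site $q$. All other zones act as for $y$. After $g$, site $q$ carries $L_\ast V$, where $V=W_q(t_1+1)$ by Lemma 10. By Lemma 10 and the constancy of $q$: $|V|\ge2$, $\lambda(V)=0$, and $V\notin\{R_s,cR_s\}$.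

*Claim:* $h(L_\ast V)=L_cV^\sharp$ with $c\in\Lambda$, $|V^\sharp|=|V|-1\ge1$, $\lambda(V^\sharp)=0$.

* If $V=cd$, (H3) gives $L_c\,d$.
* If $V=dL_uz$, (H4) (type 1) gives $L_aL_u^-dz$, and $L_u^-dz$ begins with $ab$.
* Otherwise $V=cz$ with $|z|\ge2$ and $z$ not beginning with an L-word. Then $L_\ast V$ is not in (H1), since $V$ is neither empty nor an R-word. It is not in (H4), since neither $V$ nor $V^-=z$ begins with an L-word. The word $L_cz$ is not in (H1), since $z=R_s$ would mean $V=cR_s$. It is not in (H4): type 3 would need $z$ to begin with an L-word, and type 2 would need $c=a$ and $az=V$ to begin with an L-word. So (H5) applies and gives $L_cz$, with $\lambda(z)=0$.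

So at time $t_1+1$ the words of $y'$ equal those of $y$ except at $q$, where there is $L_cV^\sharp$, seven letters more than $V$, with $\lambda=1$. Sites $<\ell$ are in $\mathcal E$, and $\sum_{k\ge\ell}|W'_k(t_1+1)|=N+7$.

**Step 2: the case $\ell=q$, a letter is carried off.** As $|L_cV^\sharp|\ge9$, this word is not in $\mathcal E$, so $\ell'(t_1+1)=q$. By Lemma 8, $N^{\ast\prime}(t_1+2)\le N+7-8=N-1$. Hence $N(y')<N$, and we are done in this case.

From now on let $\ell<q$. Let $p=\max\{k:\ell\le k<q,\ |M_k|=1\}$, which exists since $|M_\ell|=1$, and let $M_p=e\in\Lambda$. Note that as long as $W'_\ell\notin\mathcal E$ (and the sites $<\ell$ are in $\mathcal E$), $\ell'=\ell$. Then the sites $<\ell$ remain in $\mathcal E$ by Lemma 8 and have $\rho=0$, so nothing crosses zone $(\ell-1,\ell)$ to the right.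

**Step 3: $L_c$ travels to site $p$.** We show that for $0\le j\le q-p-1$, at time $t_1+1+j$, the sites $\ell,\dots,q-j-1$ carry $M_\ell,\dots,M_{q-j-1}$, and site $q-j$ has $\lambda=1$ with head $L_c$ (for $j\ge1$ it is exactly $L_c$). For $j=0$ this is Step 1. If it holds for $j$, then the zones $(k,k+1)$ with $\ell-1\le k\le q-j-2$ do nothing, and zone $(q-j-1,q-j)$ turns $M_{q-j-1}$ into $M_{q-j-1}R_c$. If $q-j-1>p$, then $M_{q-j-1}=\emptyset$, this is $R_c$, and $h$ gives $L_c$. If $q-j-1=p$, it is $eR_c$, and $h$ gives $L_\ast ce$ by (H3). So at time $\tau:=t_1+1+(q-p)$ site $p$ carries $L_\ast ce$, with $\lambda=1$ and $\rho=\rho(ce)=0$, and the sites $\ell,\dots,p-1$ carry $M_\ell,\dots,M_{p-1}$.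

**Step 4: what remains at site $p$ is stable.** The words $ce$ and $ceR_s$ have $\lambda=0$ (Lemma 4) and are fixed by $h$: $ce$ is too short to be moved; $ceR_s$ is too long for $R_\gamma$, and $ceR_s=dR_\gamma$ would give $eR_s=R_\gamma$, contradicting (W2); other words with $\lambda=0$ are fixed. Since $\rho(ce)=0$ and $\rho(ceR_s)=1$, an operation at the tail (an exchange, or nothing if the zone is inactive) again yields $ce$ or some $ceR_{s'}$.

**Step 5: $L_\ast$ travels to site $\ell$.** We show that for $0\le i\le p-\ell$, at time $\tau+i$: site $p-i$ has $\lambda=1$, $\rho=0$ and head $L_\ast$ (it is $L_\ast ce$ for $i=0$ and $L_\ast M_{p-i}$ for $i\ge1$); the sites $\ell,\dots,p-i-1$ and $p-i+1,\dots,p-1$ carry their words $M_k$; for $i\ge1$ site $p$ carries $ce$ or some $ceR_s$. For $i=0$ this is Step 3. Let it hold for $i<p-\ell$. Zone $(p-i-1,p-i)$ moves $L_\ast$ and turns $M_{p-i-1}$ into $M_{p-i-1}R_\ast$, which $h$ turns into $L_\ast M_{p-i-1}$ by (H1) or (H2). The other zones $(k,k+1)$ with $\ell-1\le k\le p-1$ do nothing, since the relevant $\rho$ and $\lambda$ vanish: on the left of these zones stand words of $\mathcal E$,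 clean words, or $L_\ast M_{p-i}$, all with $\rho=0$; on the right stand clean words, $ce$ or $ceR_s$, all with $\lambda=0$. Site $p-i$ is left with $M_{p-i}$ for $i\ge1$. For $i=0$ it is left with $ce$, to which zone $(p,p+1)$ may have attached a tail $R_s$. For $i\ge1$ site $p$ undergoes only an operation at its tail. By Step 4 the words at $p$ are fixed by $h$. So the statement holds for $i+1$.

**Step 6: the balance.** Let $t_2=\tau+(p-\ell)$. At time $t_2$ site $\ell$ carries $L_\ast M_\ell$ with $|M_\ell|=1$, or $L_\ast ce$ (if $p=\ell$). This is not in $\mathcal E$ and has $\lambda=1$, so $\ell'(t_2)=\ell$. No letter has crossed zone $(\ell-1,\ell)$ since $t_1+1$, so $N^{\ast\prime}(t_2)=N+7$. In the next step exactly $L_\ast$ crosses this zone leftwards, and the zones $(k,k+1)$ with $\ell\le k\le p-1$ do nothing, as in Step 5. At time $t_2+1$ the sites $\ell,\dots,p-1$ carry $M_\ell,\dots,M_{p-1}$ and site $p$ carries $ce$ or some $ceR_s$. So site $\ell$ is not in $\mathcal E$, and $\ell'(t_2+1)=\ell$, $N^{\ast\prime}(t_2+1)=N$, $q'(t_2+1)=p$. Hence $N(y')\le N$.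

If $N(y')<N$ we are done. If $N(y')=N$, then $N^{\ast\prime}$ is constant from $t_2+1$ on, and Lemmas 9 and 10 apply to $y'$ from then on. By Lemma 10, as long as $\ell'=\ell$ and $q'=p$, the sites $\ell,\dots,p-1$ do not change and site $p$ changes only by the tail operation, so it carries $ce$ or some $ceR_{s'}$. Hence $\ell'=\ell$ and $q'=p$ also at the next time. So $q'(t)=p$ for all $t>t_2$: this is Case II with $q(y')=p<q$. $\square$

The descent in Lemma 13 terminates only if $q$ is bounded from below. This is what the next proof supplies.

**Lemma 14.** Let $y^{(0)}$ be finite. Adding finitely many shots successively, each sufficiently far to the left, one reaches a finite configuration in Case I.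

*Proof.* If $y^{(0)}$ has no letter of $\Lambda$, all its sites are empty forever, and it is in Case I. Otherwise let $k_{\min}$ be its leftmost nonempty site. Suppose all $y^{(n)}$ were in Case II, where $y^{(n+1)}$ is $y^{(n)}$ with a shot as in Lemma 13, at a site $<k_{\min}$. By Lemma 13 the pairs $(N(y^{(n)}),q(y^{(n)}))$ strictly decrease lexicographically, and $N(y^{(n)})\in\mathbb N$. This is impossible once we show that $q(y^{(n)})\ge k_{\min}$ for all $n$.

In $y^{(n)}$ all sites $<k_{\min}$ carry $\emptyset$ or $R_\ast$, which have the form $L_\beta R_\gamma$ with $\beta,\gamma\in\Sigma_\emptyset$. This form is preserved at the sites $<k_{\min}$ by $g$: the head of $L_\beta R_\gamma$ is $L_\beta$ and its tail is $R_\gamma$, and only heads and tails are exchanged (if zone $(k_{\min}-1,k_{\min})$ is inactive, the tail there is kept). It is preserved by $h$ because of (H1). Suppose $q=q(y^{(n)})<k_{\min}$. For large $t$ the word $W_q(t+1)=L_\beta R_\gamma$ has $\lambda=0$ by Lemma 9, so $\beta=\emptyset$, and length $\ge2$, so it equals $R_\gamma$ with $\gamma\in\Sigma$. This contradicts Lemma 10 at time $t$, by which $W_q(t+1)=W'$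 is no R-word. $\square$

## 7. Direction zero

We finish the proof of Theorem A. By Proposition 7 it remains to show that $F$ has no equicontinuity point in direction $0$. Suppose $x$ is one. For $m=7$ there is $n$ such that, with $w=x_{[-n,n]}$,
$$\text{for every }t\ge0,\ F^t(y)_{[-7,7]}\text{ is the same for all }y\text{ with }y_{[-n,n]}=w.\tag{6}$$

**Step 1: clear the way.** We surround $w$ so that the neighborhood of the origin becomes transparent. Start with $y^{(0)}=0^\infty w0^\infty$. By Lemma 14, adding shots to the left of $[-n,n]$ we get a finite $y$ in Case I with $y_{[-n,n]}=w$. Let $P$ be its number of $\Lambda$-letters, which is conserved. By (3), no separator is ever farther than $P$ from its initial position. Choose $k_1<k_2$ with $\mathrm{pos}(z_{k_1},0)\le-P-10$ and $\mathrm{pos}(z_{k_2},0)\ge P+10$. By Lemma 11 there is $T'$ such that for $t\ge T'$ the words $W_k(t)=M_k$, $k_1\le k\le k_2$, are clean and constant.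

**Step 2: the separators near the origin come to rest.** This tells us what $F^t(y)$ looks like there. The separator $z_{k+1}$ can move only by an exchange in zone $(k,k+1)$. For $t\ge T'$ and $k_1\le k<k_2$ both adjacent words are clean, so this zone does nothing. Zone $(k_1-1,k_1)$ sends nothing to the left since $\lambda(W_{k_1})=0$. If it sent some $R_s$, $s\in\Sigma$, to the right, site $k_1$ would have length $\ge7$ after $g$, hence after $h$, and would not be clean at the next time. So this zone does nothing either. Thus for $t\ge T'$ the position $\mathrm{pos}(z_k,t)=\pi_k$ is constant for $k_1\le k\le k_2$, with $\pi_{k_1}\le-10$, $\pi_{k_2}\ge10$, and $\pi_{k+1}-\pi_k=1+|M_k|\in\{1,2\}$ for $k_1\le k<k_2$. In particular, for $t\ge T'$ no two adjacent cells in $[-7,-3]$ of $F^t(y)$ are both in $\Lambda$.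

**Step 3: send one more shot through the origin.** It will be seen in the window $[-7,7]$, against (6). Take $T$ as in Lemma 12 (Case I) for this $k_2$. Let $y'$ be $y$ with one more shot, at a site $s_0$ with $s_0<\ell(0)-T-1$ (no condition if $\ell(0)=\infty$), $s_0\le k_1-T'$, and $s_0$ so negative that the shot is possible and $y'_{[-n,n]}=w$. Let $k$ be the first index in $(k_1,k_2]$ with $\pi_k\ge0$. As the gaps are at most $2$, $\pi_k\in\{0,1\}$. Put $s=k-1\ge k_1$ and $t=s-s_0$; then $T'\le t\le k_2-s_0$. By Lemma 12, site $s$ of $F^t(y')$ carries $M_sR_\ast$, and all other site words are those of $F^t(y)$.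

Hence $N'_{<s+1}$ exceeds $N_{<s+1}$ by $7$ both at time $0$, because of site $s_0$, and at time $t$, because of site $s$. Also $\mathrm{pos}(z'_{s+1},0)=\mathrm{pos}(z_{s+1},0)$, since $s+1>s_0$. Using (3) for $y$ and for $y'$, we find that $z'_{s+1}$ is at $\pi_k$ in $F^t(y')$. So $R_\ast=aaaabbb$ occupies the cells $\pi_k-7,\dots,\pi_k-1$ of $F^t(y')$, and $aaaa$ stands on the cells $\pi_k-7,\dots,\pi_k-4$, all in $[-7,-3]$. By Step 2, $F^t(y)$ has no two adjacent $\Lambda$-cells there. So $F^t(y)$ and $F^t(y')$ differ on $[-7,7]$, although $y_{[-n,n]}=y'_{[-n,n]}=w$. This contradicts (6).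

Hence $F$ has no equicontinuity point in direction $0$. With Proposition 7, $F$ is a bijective, state-conserving CA without equicontinuity points in any direction $\alpha\in\mathbb R$, which is Theorem A. $\square$
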